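
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A quaternionic structure that is not realized by any field}


\begin{abstract}
A quaternionic structure axiomatizes the map that sends two square classes $a,b$ of a field to the isomorphism class of the quaternion algebra $\left(\frac{a,b}{F}\right)$. We construct a countably infinite quaternionic structure that is not isomorphic to the structure of any field of characteristic different from $2$. The obstruction concerns three points of a field: the square classes of their pairwise differences satisfy seven relations, whereas the linkage axiom pays for only two relations per new element. A dimension count in a freely built structure turns this discrepancy into a contradiction. The same method gives examples of every infinite cardinality. It also rules out realizations by quotients $E^*/T$ of multiplicative groups of fields, and it applies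 to all elementarily equivalent structures. On the other hand, our structure does embed into the quaternionic structure of a field.
\end{abstract}

\section{The question}

\subsection{Quaternionic structures}

A \emph{quaternionic structure}, or \emph{$Q$-structure}, is a triple $(G,Q,q)$ in which $G$ is a group with $x^2=1$ for all $x\in G$ and with a distinguished element $-1$, $Q$ is a set with a distinguished point $0$, and $q:G\times G\to Q$ is a surjective map such that, for all $a,b,c,d\in G$ and with $-a$ denoting $(-1)a$,
\begin{itemize}
\item[(Q1)] $q(a,b)=q(b,a)$;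
\item[(Q2)] $q(a,-a)=0$;
\item[(Q3)] $q(a,b)=q(a,c)$ if and only if $q(a,bc)=0$;
\item[(Q4)] if $q(a,b)=q(c,d)$, then there is $x\in G$ with $q(a,b)=q(a,x)$ and $q(c,d)=q(c,x)$.
\end{itemize}
Taking $b=c$ in (Q3) gives
\begin{equation}\label{eq:one}
q(a,1)=0\qquad\text{for all }a\in G .
\end{equation}
Two $Q$-structures $(G,Q,q)$ and $(G',Q',q')$ are \emph{isomorphic} if there are a group isomorphism $\alpha:G\to G'$ with $\alpha(-1)=-1$ and a bijection $\beta:Q\to Q'$ with $\beta(q(a,b))=q'(\alpha(a),\alpha(b))$ for all $a,b\in G$. Then $\beta(0)=\beta(q(1,1))=q'(1,1)=0$ by \eqref{eq:one}, so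
\begin{equation}\label{eq:iso}
q(a,b)=0\iff q'(\alpha(a),\alpha(b))=0 .
\end{equation}

The model comes from fields. Let $F$ be a field of characteristic $\neq2$, and for $a,b\in F^*$ let $\left(\frac{a,b}{F}\right)$ be the quaternion algebra generated by $i,j$ with $i^2=a$, $j^2=b$, $ij=-ji$. Its isomorphism class depends only on the square classes of $a$ and $b$. Put $G(F)=F^*/F^{*2}$, with distinguished element the class of $-1$; let $Q(F)$ be the set of isomorphism classes of quaternion algebras over $F$, pointed by the class of the split algebra $M_2(F)$; and let $q(a,b)$ be the class of $\left(\frac{a,b}{F}\right)$. This is a $Q$-structure. Here (Q3) is the trace left by bilinearity of the symbol $\left(\frac{a,b}{F}\right)$ in the Brauer group, and (Q4) says that two isomorphic quaternion algebras, written with first slots $a$ and $c$, can be rewritten with a common second slot $x$.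

\medskip
\noindent\textbf{Question.} \emph{Is every $Q$-structure isomorphic to $(G(F),Q(F),q)$ for some field $F$ of characteristic $\neq2$?}

\medskip
The question is raised in \cite{MCS}, where it is said that a counterexample is not known. In the smallest cases the answer is yes. If $G$ is trivial, then $Q=\{0\}$ by \eqref{eq:one}, as for $F=\mathbb C$. Let $G=\{1,g\}$ have order $2$; by \eqref{eq:one} only $q(g,g)$ is in doubt. If $-1=1$, then $q(g,g)=0$ by (Q2), and $F=\mathbb F_5$ realizes this structure, since $-1$ is a square in $\mathbb F_5$ and quaternion algebras over finite fields split. If $-1=g$, then $q(g,g)$ may be zero, as over $\mathbb F_3$, or nonzero, as over $\mathbb R$.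

\subsection{The results}

\begin{theorem}\label{thm:main}
There is a countably infinite $Q$-structure $\mathcal V$ with $-1=1$ that is not isomorphic to $(G(F),Q(F),q)$ for any field $F$ of characteristic $\neq2$.
\end{theorem}

So the answer to the question is no. Throughout, $\mathcal V$ denotes the particular structure constructed in Section~\ref{sec:V}. The \emph{product} of two $Q$-structures $(G_i,Q_i,q_i)$ has group $G_1\times G_2$, distinguished element $(-1,-1)$, pointed set $Q_1\times Q_2$ with point $(0,0)$, and map $q_1\times q_2$. It is a $Q$-structure, since the axioms hold in each component; for (Q4) one takes $x=(x_1,x_2)$.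

\begin{theorem}\label{thm:products}
Let $S$ be any $Q$-structure.
\begin{itemize}
\item[(a)] $\mathcal V\times S$ is not isomorphic to the $Q$-structure of any field of characteristic $\neq2$. Consequently, for every infinite cardinal $\kappa$ there is a $Q$-structure with $|G|=\kappa$ that is not realized by a field of characteristic $\neq2$, and there are such non-realizable structures with $-1\neq1$.
\item[(b)] Let $E$ be a field of any characteristic and let $T\le E^*$ be a subgroup. There is no group isomorphism $\varphi$ from $E^*/T$ to the group of $\mathcal V\times S$ such that for all $u,v\in E^*\setminus T$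
\[
q(\varphi(uT),\varphi(vT))=0\iff 1\in uT+vT .
\]
\item[(c)] No $Q$-structure that is elementarily equivalent to $\mathcal V\times S$, in the language of the group $G$ with multiplication, the constants $1$ and $-1$, and the relation $q(a,b)=0$, is isomorphic to the $Q$-structure of a field of characteristic $\neq2$.
\end{itemize}
\end{theorem}

The last result limits the kind of obstruction that can be used against $\mathcal V$.

\begin{theorem}\label{thm:embed}
Let $V$ be an $\mathbb F_2$-vector space of countable dimension and $R\subseteq\Lambda^2V$ any subspace. There are a field $M\supset\mathbb C$ and an injective homomorphism $\iota:V\to M^*/M^{*2}$ such that for all $a,b,c,d\in V$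
\[
a\wedge b+c\wedge d\in R\iff \left(\frac{\iota a,\iota b}{M}\right)\cong\left(\frac{\iota c,\iota d}{M}\right).
\]
In particular $\mathcal V$ embeds into the $Q$-structure of a field as a substructure, in such a way that all equalities $q(a,b)=q(c,d)$ are preserved and reflected.
\end{theorem}

All our examples have infinite $G$; the question for finite $G$ is not addressed here.

\subsection{The idea}\label{sec:idea}

If $\left(\frac{a,b}{F}\right)$ splits and $a,b\in F^*$ are nonsquares, then $ax^2+by^2=1$ for some nonzero $x,y\in F$. In other words, there is a point $t=ax^2$ of $F$ such that $t$ has the square class of $a$ and $1-t$ has the square class of $b$. The $Q$-structure records the classes and forgets the point, but points can be subtracted. Let $t_1,t_2$ be two distinct points, with $a_i$ the class of $t_i$ and $b_i$ the class of $1-t_i$, and let $y$ be the class of $t_1-t_2$. The identities $t_1=t_2+(t_1-t_2)$ and $1-t_2=(1-t_1)+(t_1-t_2)$, divided by their left-hand sides, give two relations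
\[
q(a_1a_2,a_1y)=0,\qquad q(b_1b_2,b_2y)=0 .
\]
Could a $Q$-structure lack such a $y$? No: Proposition~\ref{prop:two} below extracts $y$ from the linkage axiom (Q4).

With three points there are three differences, hence six relations of the kind above. In addition, $(t_1-t_2)+(t_2-t_3)=t_1-t_3$ gives a seventh. The linkage axiom creates one new element $x$ at a time, subject to two relations. So three new elements pay for six relations, and the seventh is one too many. To make this precise we build a $Q$-structure in which linkage is satisfied in the most economical way, and we show that there the quantity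
\[
2\cdot(\text{number of generators})-(\text{number of relations})
\]
can never fall below its initial value when new elements are added. Three difference classes would lower it by at least one.

\section{Three points of a field}\label{sec:points}

\begin{definition}\label{def:D}
A $Q$-structure has the \emph{three-difference property} (D) if for all $a_1,a_2,a_3,b_1,b_2,b_3\in G$ with $q(a_i,b_i)=0$, $a_i\ne1$, $b_i\neq1$ for $i=1,2,3$, and $a_1,a_2,a_3$ distinct, there are $y_{12},y_{13},y_{23}\in G$ satisfying the seven relations
\begin{align}
&q(a_ia_j,\;a_iy_{ij})=0\qquad(1\le i<j\le3),\tag{$\mathrm A_{ij}$}\\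
&q(b_ib_j,\;b_jy_{ij})=0\qquad(1\le i<j\le3),\tag{$\mathrm B_{ij}$}\\
&q(y_{12}y_{13},\;y_{23}y_{13})=0.\tag{C}
\end{align}
\end{definition}

By \eqref{eq:iso}, property (D) is invariant under isomorphism. We prove that field structures have it in a generality that also serves Theorem~\ref{thm:products}(b). Let $E$ be a field of any characteristic, $T\le E^*$ a subgroup, and $S=(G,Q,q)$ a $Q$-structure. We say that $(E,T)$ \emph{represents} $S$ if there is a group isomorphism $\varphi:E^*/T\to G$ such that
\begin{equation}\label{eq:rep}
q(\varphi(uT),\varphi(vT))=0\iff 1\in uT+vT\qquad\text{for all }u,v\in E^*\setminus T.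
\end{equation}

\begin{lemma}\label{lem:rep}
If $S$ is isomorphic to the $Q$-structure of a field $F$ of characteristic $\ne2$, then $(F,F^{*2})$ represents $S$.
\end{lemma}

\begin{proof}
Let $\varphi:G(F)\to G$ be the group isomorphism belonging to an isomorphism of $Q$-structures. By \eqref{eq:iso} we must show, for nonsquares $u,v\in F^*$, that $\left(\frac{u,v}{F}\right)$ is split if and only if $1\in uF^{*2}+vF^{*2}$. It is a standard fact that $\left(\frac{u,v}{F}\right)$ is split if and only if $ux^2+vz^2=1$ for some $x,z\in F$. Here $z=0$ would make $u$ a square and $x=0$ would make $v$ a square, so $x$ and $z$ are automatically nonzero.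
\end{proof}

\begin{lemma}\label{lem:D}
If $S$ is represented by some $(E,T)$, then $S$ has property \textup{(D)}. In particular the $Q$-structure of every field of characteristic $\neq2$ has property \textup{(D)}.
\end{lemma}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:rep}. Let $\varphi$ be as in \eqref{eq:rep} and write $[u]=\varphi(uT)$ for $u\in E^*$. We first note that
\begin{equation}\label{eq:sum}
u,v\in E^*,\quad u+v=1\quad\Longrightarrow\quad q([u],[v])=0 .
\end{equation}
If $u,v\notin T$, this is \eqref{eq:rep}; if one of them lies in $T$, its class is $1$, and \eqref{eq:one} and (Q1) apply.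

Let $a_i,b_i$ be as in Definition~\ref{def:D}. Since $a_i\ne1$, $b_i\neq1$ and $q(a_i,b_i)=0$, condition \eqref{eq:rep} gives $1\in\varphi^{-1}(a_i)+\varphi^{-1}(b_i)$, a sum of two cosets of $T$. So there is $t_i\in E^*$ with $1-t_i\in E^*$ and
\[
[t_i]=a_i,\qquad [1-t_i]=b_i .
\]
The $t_i$ are distinct because the $a_i$ are. Hence $y_{ij}=[t_i-t_j]$ is defined for $i<j$. Since $[u/v]=[u][v]$, applying \eqref{eq:sum} to
\begin{equation}\label{eq:identities}
1=\frac{t_j}{t_i}+\frac{t_i-t_j}{t_i},\qquad
1=\frac{1-t_i}{1-t_j}+\frac{t_i-t_j}{1-t_j},\qquad
1=\frac{t_1-t_2}{t_1-t_3}+\frac{t_2-t_3}{t_1-t_3}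
\end{equation}
gives $(\mathrm A_{ij})$, $(\mathrm B_{ij})$ and (C), in this order.
\end{proof}

For two points the analogous property holds in every $Q$-structure. So three is the smallest number of points for which this kind of obstruction can occur.

\begin{proposition}[Two points]\label{prop:two}
Let $a_1,b_1,a_2,b_2$ be elements of any $Q$-structure with $q(a_1,b_1)=q(a_2,b_2)=0$. Then there is $y$ with $q(a_1a_2,a_1y)=0$ and $q(b_1b_2,b_2y)=0$.
\end{proposition}

\begin{proof}
By (Q1) and (Q3), $q(a_2,b_2)=0$ gives $q(a_1a_2,b_2)=q(a_1,b_2)$, and $q(a_1,b_1)=0$ gives $q(b_1b_2,a_1)=q(b_2,a_1)$. Hence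
\[
q(a_1a_2,b_2)=q(b_1b_2,a_1).
\]
By (Q4) there is $x$ with $q(a_1a_2,x)=q(a_1a_2,b_2)$ and $q(b_1b_2,x)=q(b_1b_2,a_1)$; by (Q3) this means $q(a_1a_2,b_2x)=0$ and $q(b_1b_2,a_1x)=0$. Put $y=a_1b_2x$. Then $a_1y=b_2x$ and $b_2y=a_1x$.
\end{proof}

It remains to construct a $Q$-structure without property (D). We need a supply of $Q$-structures in which relations can be counted.

\section{\texorpdfstring{$Q$}{Q}-structures from the exterior square}

From now on all vector spaces are over $\mathbb F_2$, except where fields and their Brauer groups are discussed. Recall that $\Lambda^2V$ is the quotient of $V\otimes V$ by the span of the elements $v\otimes v$. If $(e_i)$ is an ordered basis of $V$, then the $e_i\wedge e_j$ with $i<j$ form a basis of $\Lambda^2V$. We have $u\wedge v=v\wedge u$, and $u\wedge v=0$ if and only if $u,v$ are linearly dependent, that is, $u=0$, $v=0$ or $u=v$. For a subspace $U\subseteq V$ we regard $\Lambda^2U$ as a subspace of $\Lambda^2V$. Finally,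
\begin{equation}\label{eq:cap}
\Lambda^2A\cap\Lambda^2B=\Lambda^2(A\cap B)\qquad\text{for subspaces }A,B\subseteq V.
\end{equation}
Indeed, extend a basis of $A\cap B$ to bases of $A$ and of $B$. Together these form a basis of $A+B$, and $\Lambda^2A$ and $\Lambda^2B$ are spanned by subsets of the resulting monomial basis of $\Lambda^2(A+B)$. The monomials common to both subsets are those of $\Lambda^2(A\cap B)$.

Let $R\subseteq\Lambda^2V$ be a subspace, the space of \emph{relations}. Let $G=V$, written additively, with distinguished element $-1:=0\in V$. Put
\[
q(u,v)=u\wedge v+R\in\Lambda^2V/R,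
\]
and let $Q$ be the image of $q$, pointed by $0$. Three axioms hold for every $R$: (Q1) because $u\wedge v=v\wedge u$; (Q2) because $-a=a$ and $a\wedge a=0$; (Q3) because both of its sides say that $a\wedge(b+c)\in R$. Only (Q4) is a condition on $R$: whenever $a\wedge b+c\wedge d\in R$, there must be $x\in V$ with
\begin{equation}\label{eq:link}
a\wedge(b+x)\in R,\qquad c\wedge(d+x)\in R .
\end{equation}
If $a,c$ are linearly dependent, such an $x$ always exists in $V$:
\begin{itemize}
\item if $a=0$, take $x=d$;
\item if $c=0$, take $x=b$;
\item if $a=c$, take $x=b$, since then $c\wedge(d+b)=a\wedge b+c\wedge d\in R$.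
\end{itemize}
We call a quadruple $(a,b,c,d)\in V^4$ \emph{critical} for $(V,R)$ if $a\wedge b+c\wedge d\in R$ and $a,c$ are linearly independent. Thus $(V,R)$ gives a $Q$-structure if and only if \eqref{eq:link} is solvable for every critical quadruple.

\section{Adjoining a linking element}\label{sec:ext}

Given a critical quadruple, we adjoin a solution of \eqref{eq:link}, imposing the two required relations and nothing more. Let $(a,b,c,d)$ be critical for $(V,R)$. The \emph{one-step extension} of $(V,R)$ at this quadruple is the pair $(V',R')$ with
\[
V'=V\oplus\mathbb F_2x,\qquad R'=R+\langle a\wedge(b+x),\;c\wedge(d+x)\rangle\subseteq\Lambda^2V' .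
\]

\begin{example}\label{ex:two}
Let $V$ have basis $a_1,b_1,a_2,b_2$ and let $R=\langle a_1\wedge b_1,a_2\wedge b_2\rangle$; this is the free situation of two points. As in Proposition~\ref{prop:two},
\[
(a_1+a_2)\wedge b_2+(b_1+b_2)\wedge a_1=a_1\wedge b_1+a_2\wedge b_2\in R,
\]
so $(a_1+a_2,\,b_2,\,b_1+b_2,\,a_1)$ is critical. The extension at this quadruple adds one vector $x$ and the two relations $(a_1+a_2)\wedge(b_2+x)$ and $(b_1+b_2)\wedge(a_1+x)$. In terms of $y=a_1+b_2+x$ these are $(a_1+a_2)\wedge(a_1+y)$ and $(b_1+b_2)\wedge(b_2+y)$, the relations $(\mathrm A_{12})$ and $(\mathrm B_{12})$. The budget $2\dim V-\dim R$ is $2\cdot4-2=6$ before the extension and $2\cdot5-4=6$ after it: two points come out even.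
\end{example}

The budget must be controlled not only on the whole space but on every subspace, since hypothetical difference classes would span, together with the given points, a subspace that need not be one of the spaces occurring in the construction. For a finite-dimensional subspace $U\subseteq V$ put
\[
R(U)=R\cap\Lambda^2U,\qquad \delta(U)=2\dim U-\dim R(U),
\]
and similarly for subspaces of $V'$, with $R'$ in place of $R$.

\begin{lemma}\label{lem:ext}
Let $(V',R')$ be a one-step extension of $(V,R)$.
\begin{itemize}
\item[(i)] $R'\cap\Lambda^2V=R$. Hence $\delta(U)$, for finite-dimensional $U\subseteq V$, is the same computed with $R$ or with $R'$.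
\item[(ii)] If $U'\subseteq V'$ is finite-dimensional and $U=U'\cap V$, then $\delta(U')\ge\delta(U)$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $\Lambda^2V'=\Lambda^2V\oplus(x\wedge V)$. Let $\pi:\Lambda^2V'\to V$ be the map $\kappa+x\wedge u\mapsto u$ (with $\kappa\in\Lambda^2V$, $u\in V$), whose kernel is $\Lambda^2V$. It kills $R$ and sends the two new relations to $a$ and $c$.

(i) Let $\rho+s\,a\wedge(b+x)+t\,c\wedge(d+x)\in\Lambda^2V$ with $\rho\in R$ and $s,t\in\mathbb F_2$. Applying $\pi$ gives $sa+tc=0$, so $s=t=0$ because $a,c$ are independent, and the element is $\rho\in R$.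

(ii) If $U'=U$, then (i) gives equality. Otherwise $\dim U'=\dim U+1$. The kernel of $\pi$ on $R'(U')$ is
\[
R'\cap\Lambda^2U'\cap\Lambda^2V=R'\cap\Lambda^2V\cap\Lambda^2U=R(U)
\]
by \eqref{eq:cap} and (i). Its image lies in $\pi(R')=\langle a,c\rangle$, which has dimension $2$. Hence $\dim R'(U')\le\dim R(U)+2$, and $\delta(U')\ge2\dim U+2-\dim R(U)-2=\delta(U)$.
\end{proof}

The proof uses only the independence of $a$ and $c$; that $a\wedge b+c\wedge d$ lies in $R$ is merely the reason for adjoining $x$.

\section{The structure \texorpdfstring{$\mathcal V$}{V}}\label{sec:V}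

We start from three points in general position and keep adjoining linking elements. Let $V_0$ have basis $a_1,b_1,a_2,b_2,a_3,b_3$ and let
\[
R_0=\langle a_1\wedge b_1,\;a_2\wedge b_2,\;a_3\wedge b_3\rangle,\qquad\text{so that}\qquad \delta(V_0)=2\cdot6-3=9 .
\]
Given $(V_n,R_n)$ with $V_n$ finite, list the finitely many quadruples that are critical for $(V_n,R_n)$. The list is not empty, since it contains $(a_1,0,a_2,0)$. Go through the list and, for each quadruple, perform a one-step extension at it of the pair obtained so far. This is possible: a critical quadruple stays critical, since the relation spaces increase and independence does not change. Call the final pair $(V_{n+1},R_{n+1})$. It is again finite, and \eqref{eq:link} is solvable in $(V_{n+1},R_{n+1})$ for every critical quadruple of $(V_n,R_n)$. Put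
\[
V_\infty=\bigcup_nV_n,\qquad R_\infty=\bigcup_nR_n .
\]
The individual one-step extensions form a single infinite chain $V_0=W_0\subset W_1\subset W_2\subset\cdots$ with union $V_\infty$, in which the $V_n$ occur among the $W_m$. Write $R_{W_m}$ for the relation space of $W_m$ at its stage.

\begin{proposition}\label{prop:V}
\begin{itemize}
\item[(i)] $R_\infty\cap\Lambda^2W_m=R_{W_m}$ for all $m$. In particular $R_\infty\cap\Lambda^2V_n=R_n$ for all $n$.
\item[(ii)] $(V_\infty,R_\infty)$ gives a $Q$-structure $\mathcal V$, with $-1=1$, and its group is countably infinite.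
\item[(iii)] Let $\delta$ be computed with $R_\infty$. For every finite-dimensional $U$ with $V_0\subseteq U\subseteq V_\infty$,
\begin{equation}\label{eq:nine}
\delta(U)\ge\delta(V_0)=9 .
\end{equation}
\end{itemize}
\end{proposition}

\begin{proof}
(i) The inclusion $\supseteq$ is clear. An element of $R_\infty\cap\Lambda^2W_m$ lies in $R_{W_p}$ for some $p\ge m$. By Lemma~\ref{lem:ext}(i) it lies successively in $R_{W_{p-1}},\dots,R_{W_m}$.

(ii) Only (Q4) needs proof. Let $a\wedge b+c\wedge d\in R_\infty$ and choose $n$ with $a,b,c,d\in V_n$. By (i) this element lies in $R_n$. If $a,c$ are dependent, \eqref{eq:link} is solvable in $V_n$; if they are independent, the quadruple is critical for $(V_n,R_n)$ and \eqref{eq:link} is solvable in $V_{n+1}$. The distinguished element is the neutral element by definition. The group $V_\infty$ is a countable union of finite sets, and it is infinite because $\dim V_{n+1}>\dim V_n$ for all $n$.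

(iii) Choose $N$ with $U\subseteq W_N$. By (i), for subspaces of $W_m$ it makes no difference whether $\delta$ is computed with $R_\infty$ or with $R_{W_m}$. Lemma~\ref{lem:ext}(ii), applied to $U\cap W_{m+1}$, whose intersection with $W_m$ is $U\cap W_m$, gives $\delta(U\cap W_{m+1})\ge\delta(U\cap W_m)$ for $0\le m<N$. Since $U\cap W_N=U$ and $U\cap W_0=V_0$, the claim follows.
\end{proof}

\section{\texorpdfstring{$\mathcal V$}{V} violates property (D)}\label{sec:proof}

\begin{proposition}\label{prop:noD}
For the elements $a_i,b_i\in V_0$ of $\mathcal V$ there are no $y_{12},y_{13},y_{23}\in V_\infty$ satisfying $(\mathrm A_{ij})$, $(\mathrm B_{ij})$ for $1\le i<j\le3$ and \textup{(C)}. Hence $\mathcal V$ does not have property \textup{(D)}.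
\end{proposition}

The second sentence follows from the first, because $q(a_i,b_i)=0$, the elements $a_i,b_i$ are nontrivial, and $a_1,a_2,a_3$ are distinct.

The proof bounds $\delta$ on the span of $V_0$ and the $y_{ij}$. If the $y_{ij}$ are independent modulo $V_0$, the count is the one announced in Section~\ref{sec:idea}: three new vectors raise $2\dim$ by $6$, and seven new relations lower $\delta$ by $7$. If they are dependent modulo $V_0$, there are fewer new vectors, but some of the seven relations may also become redundant. Step~1 shows that no $y_{ij}$ lies in $V_0$. Step~2 shows that then enough relations survive in every case.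

\begin{proof}[Proof of Proposition~\ref{prop:noD}]
Suppose such $y_{ij}$ exist. Write
\[
e_{ij}=a_i+a_j,\qquad f_{ij}=b_i+b_j .
\]
In additive notation, $(\mathrm A_{ij})$, $(\mathrm B_{ij})$ and (C) say that $R_\infty$ contains
\[
A_{ij}=e_{ij}\wedge(a_i+y_{ij}),\qquad B_{ij}=f_{ij}\wedge(b_j+y_{ij}),\qquad C=(y_{12}+y_{13})\wedge(y_{23}+y_{13}).
\]

\medskip
\noindent\textbf{Step 1: no $y_{ij}$ lies in $V_0$.} Suppose $y=y_{ij}\in V_0$. By Proposition~\ref{prop:V}(i), $A_{ij}\in R_\infty\cap\Lambda^2V_0=R_0$. Let $l$ be the third index and write $A_{ij}=c_i\,a_i\wedge b_i+c_j\,a_j\wedge b_j+c_l\,a_l\wedge b_l$. In $\Lambda^3V_0$ we have $e_{ij}\wedge A_{ij}=0$, because $e_{ij}$ is a factor of $A_{ij}$. Expanding,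
\[
c_i\,a_j\wedge a_i\wedge b_i+c_j\,a_i\wedge a_j\wedge b_j+c_l\,a_i\wedge a_l\wedge b_l+c_l\,a_j\wedge a_l\wedge b_l=0 .
\]
The four monomials are distinct basis elements of $\Lambda^3V_0$, so $c_i=c_j=c_l=0$ and $A_{ij}=0$. Thus $a_i+y$ and $e_{ij}\ne0$ are dependent, $a_i+y\in\{0,a_i+a_j\}$, and $y\in\{a_i,a_j\}$.

Likewise $B_{ij}\in R_0$. The space $R_0$ is unchanged when every $a_i$ is exchanged with $b_i$, so the same computation, with $f_{ij}\wedge B_{ij}=0$, gives $B_{ij}=0$. Thus $b_j+y\in\{0,b_i+b_j\}$ and $y\in\{b_i,b_j\}$. This contradicts $y\in\{a_i,a_j\}$.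

\medskip
\noindent\textbf{Step 2: counting.} Let $Y=V_0+\langle y_{12},y_{13},y_{23}\rangle$, choose a complement $Z$ of $V_0$ in $Y$, and let $k=\dim Z$. Write $y_{ij}=v_{ij}+z_{ij}$ with $v_{ij}\in V_0$ and $z_{ij}\in Z$. The $z_{ij}$ span $Z$, and all are nonzero by Step~1; so $1\le k\le3$. There is a decomposition
\[
\Lambda^2Y=\Lambda^2V_0\oplus(V_0\otimes Z)\oplus\Lambda^2Z,
\]
where $v\otimes z$ stands for $v\wedge z$. Let $p:\Lambda^2Y\to(V_0\otimes Z)\oplus\Lambda^2Z$ be the projection with kernel $\Lambda^2V_0$. With $R(Y)=R_\infty\cap\Lambda^2Y$ we have $R(Y)\cap\Lambda^2V_0=R_0$ by Proposition~\ref{prop:V}(i). This space has dimension $3$, so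
\begin{equation}\label{eq:count}
\dim R(Y)=3+\dim p(R(Y)).
\end{equation}
Since $e_{ij},f_{ij},a_i,b_j,v_{ij}\in V_0$,
\[
p(A_{ij})=e_{ij}\otimes z_{ij},\qquad p(B_{ij})=f_{ij}\otimes z_{ij},
\]
and the $\Lambda^2Z$-component of $p(C)$ is $(z_{12}+z_{13})\wedge(z_{23}+z_{13})$.

\emph{The rank of the six elements $p(A_{ij}),p(B_{ij})$.} They lie in $\langle a_1,a_2,a_3\rangle\otimes Z$ and $\langle b_1,b_2,b_3\rangle\otimes Z$ respectively. The sum of these spaces is direct, and the isomorphism induced by $a_i\mapsto b_i$ carries one family to the other. So the total rank is $2r$, where $r$ is the rank of the three elements $e_{ij}\otimes z_{ij}$. Now $e_{23}=e_{12}+e_{13}$ with $e_{12},e_{13}$ independent. Therefore a relation $\sum c_{ij}\,e_{ij}\otimes z_{ij}=0$ means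
\[
c_{12}z_{12}+c_{23}z_{23}=0,\qquad c_{13}z_{13}+c_{23}z_{23}=0,
\]
that is, $c_{12}z_{12}=c_{13}z_{13}=c_{23}z_{23}$. As no $z_{ij}$ is zero, a nontrivial relation has all $c_{ij}=1$ and forces $z_{12}=z_{13}=z_{23}$, hence $k=1$. Conversely, for $k=1$ the three $z_{ij}$ do coincide, and the relation with all $c_{ij}=1$ is the only nontrivial one. So $r=2$ if $k=1$, and $r=3$ if $k\in\{2,3\}$.

\emph{The three cases.} We have $\dim Y=6+k$. From \eqref{eq:count} we obtain the following.
\begin{itemize}
\item $k=1$: $\dim R(Y)\ge3+4=7$, so $\delta(Y)\le2\cdot7-7=7$.
\item $k=2$: $\dim R(Y)\ge3+6=9$, so $\delta(Y)\le2\cdot8-9=7$.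
\item $k=3$: now $z_{12},z_{13},z_{23}$ are a basis of $Z$, so $z_{12}+z_{13}$ and $z_{23}+z_{13}$ are independent and $p(C)$ has a nonzero component in $\Lambda^2Z$. The elements $p(A_{ij}),p(B_{ij})$ have none. Thus $\dim R(Y)\ge3+6+1=10$, and $\delta(Y)\le2\cdot9-10=8$.
\end{itemize}
In all cases $\delta(Y)\le8$, which contradicts \eqref{eq:nine}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:V}(ii), $\mathcal V$ is a countably infinite $Q$-structure with $-1=1$. It does not have property (D) by Proposition~\ref{prop:noD}, whereas every $Q$-structure isomorphic to that of a field of characteristic $\neq2$ has it by Lemmas~\ref{lem:rep} and~\ref{lem:D}.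
\end{proof}

\begin{remark}
Relation (C) is used only for $k=3$, and there it is indispensable: by Proposition~\ref{prop:two}, applied to each pair of indices, $\mathcal V$ does contain $y_{ij}$ satisfying all $(\mathrm A_{ij})$ and $(\mathrm B_{ij})$. Step~1 also shows that $(V_0,R_0)$ itself violates (Q4): otherwise it would give a $Q$-structure, and Proposition~\ref{prop:two} would produce a $y_{ij}\in V_0$ with $A_{ij},B_{ij}\in R_0$.
\end{remark}

\section{Products, other quotients, elementary equivalence}

\begin{proof}[Proof of Theorem~\ref{thm:products}]
We first show that $\mathcal V\times S$ does not have property (D). Take $g_i=(a_i,1)$ and $h_i=(b_i,1)$ in its group, with $a_i,b_i\in V_0$ as before. These are nontrivial, $g_1,g_2,g_3$ are distinct, and $q(g_i,h_i)=(0,q_S(1,1))=(0,0)$ by \eqref{eq:one}. If elements $y_{ij}$ satisfied $(\mathrm A_{ij})$, $(\mathrm B_{ij})$ and (C) for the $g_i,h_i$, their components in $\mathcal V$ would satisfy these relations for the $a_i,b_i$, contrary to Proposition~\ref{prop:noD}.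

(b) An isomorphism $\varphi$ as in the statement would mean that $(E,T)$ represents $\mathcal V\times S$. Then $\mathcal V\times S$ would have property (D) by Lemma~\ref{lem:D}.

(a) By Lemma~\ref{lem:rep}, the first assertion follows from (b) with $E=F$ and $T=F^{*2}$. For an infinite cardinal $\kappa$, let $S$ have as group any group of exponent $2$ and cardinality $\kappa$, with $-1=1$ and $Q=\{0\}$; all axioms hold trivially. Then $\mathcal V\times S$ has a group of cardinality $\aleph_0\cdot\kappa=\kappa$. For $-1\ne1$ let $S$ be the $Q$-structure of $\mathbb R$.

(c) Property (D) is expressed by a single first-order sentence of the form $\forall\exists$ in the given language: it quantifies universally over $a_i,b_i$ and existentially over $y_{ij}$, and its conditions involve only equality, multiplication, the constant $1$ and the relation $q(\cdot,\cdot)=0$. The sentence fails in $\mathcal V\times S$, hence in every structure elementarily equivalent to it. It holds in the $Q$-structures of all fields of characteristic $\neq2$, by Lemma~\ref{lem:D}.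
\end{proof}

\section{Embedding into the structure of a field}

Property (D) asserts the existence of elements. We now prove Theorem~\ref{thm:embed}, which shows that this is unavoidable: a property that holds in all field structures and passes to substructures cannot exclude $\mathcal V$. The proof starts from a rational function field over $\mathbb C$, in which no relations hold beyond the alternating bilinear ones, and then imposes the relations in $R$ one at a time by passing to generic splitting fields.

We write $\operatorname{Br}(L)$ additively and use the following standard facts, for fields $L$ of characteristic $0$.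
\begin{itemize}
\item[(1)] The class of $\left(\frac{a,b}{L}\right)$ in $\operatorname{Br}(L)$ is bilinear in the square classes $a,b$ and killed by $2$, and $\left(\frac{a,-a}{L}\right)$ splits. Two quaternion algebras are isomorphic if and only if their Brauer classes agree.
\item[(2)] Let $L$ carry a discrete valuation with uniformizer $\varpi$ and residue field $\ell$ of characteristic $\neq2$. There is a residue homomorphism $\partial$ from the $2$-torsion of $\operatorname{Br}(L)$ to $\ell^*/\ell^{*2}$. For units $u,w$ it sends the class of $\left(\frac{u,w}{L}\right)$ to $1$ and the class of $\left(\frac{u,\varpi}{L}\right)$ to the class of the residue $\bar u$.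
\item[(3)] (Amitsur \cite{Amitsur}.) If $L'$ is the function field of the Severi--Brauer variety of a central simple $L$-algebra $\mathfrak A$, then the kernel of $\operatorname{Br}(L)\to\operatorname{Br}(L')$ is the subgroup generated by the class of $\mathfrak A$.
\item[(4)] Severi--Brauer varieties are geometrically integral, so in (3) the field $L$ is algebraically closed in $L'$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
\emph{The case $R=0$.} Let $(e_i)_{i\in I}$ be a basis of $V$, let $L=\mathbb C(x_i:i\in I)$ with independent variables $x_i$, and let $\iota_0:V\to L^*/L^{*2}$ be the homomorphism sending $e_i$ to the class of $x_i$. It is injective, since a nonempty product of distinct variables has odd valuation at each of them. As $-1$ is a square in $L$, fact (1) shows that the class of $\left(\frac{\iota_0a,\iota_0b}{L}\right)$ is bilinear and vanishes for $a=b$. So there is a homomorphism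
\[
\rho:\Lambda^2V\to\operatorname{Br}(L),\qquad a\wedge b\mapsto\left(\frac{\iota_0a,\iota_0b}{L}\right).
\]
We claim that $\rho$ is injective. Let $0\ne\kappa\in\Lambda^2V$ and choose $n\in I$ such that $e_n$ occurs in the expansion of $\kappa$. Then $\kappa=\kappa'+v\wedge e_n$, where $\kappa'$ and $v\neq0$ involve only the $e_i$ with $i\neq n$. Consider the $x_n$-adic valuation on $L$, with residue field $L_n=\mathbb C(x_i:i\ne n)$. By (2), $\rho(\kappa')$ has trivial residue, and the residue of $\rho(\kappa)$ is the class in $L_n^*/L_n^{*2}$ of the product of the variables $x_i$ for which $e_i$ occurs in $v$. This class is nontrivial, so $\rho(\kappa)\neq0$.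

\emph{Imposing the relations.} The space $\Lambda^2V$ is countable, so we may enumerate a spanning sequence $\kappa_1,\kappa_2,\dots$ of $R$ (repetitions allowed). Let $M_0=L$. For $j\geq1$ let $M_j$ be the function field of the Severi--Brauer variety of a central simple $M_{j-1}$-algebra in the class $\rho(\kappa_j)_{M_{j-1}}$. We claim that
\[
\ker\bigl(\Lambda^2V\xrightarrow{\ \rho\ }\operatorname{Br}(L)\to\operatorname{Br}(M_j)\bigr)=\langle\kappa_1,\dots,\kappa_j\rangle .
\]
For $j=0$ this is the injectivity of $\rho$. For $j\ge1$, since $\rho(\kappa_j)$ is killed by $2$, fact (3) says that $\kappa$ lies in the kernel if and only if $\rho(\kappa)_{M_{j-1}}$ is $0$ or $\rho(\kappa_j)_{M_{j-1}}$. That is the case if and only if $\kappa$ or $\kappa+\kappa_j$ lies in the kernel for $j-1$, which is $\langle\kappa_1,\dots,\kappa_{j-1}\rangle$ by induction.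

Let $M=\bigcup_jM_j$. A central simple $L$-algebra that splits over $M$ already splits over some $M_j$, because an isomorphism with a matrix algebra involves only finitely many elements. So the kernel of $\Lambda^2V\to\operatorname{Br}(M)$ is $R$. By (4), $M_{j-1}$ is algebraically closed in $M_j$ for all $j\ge1$, hence $L$ is algebraically closed in $M$. An element of $L$ that is a square in $M$ is therefore a square in $L$. Thus $L^*/L^{*2}\to M^*/M^{*2}$ is injective, and so is its composition $\iota$ with $\iota_0$.

\emph{Conclusion.} By (1), $\left(\frac{\iota a,\iota b}{M}\right)\cong\left(\frac{\iota c,\iota d}{M}\right)$ if and only if the sum of the two classes in $\operatorname{Br}(M)$ is zero, that is, if and only if $a\wedge b+c\wedge d$ lies in the kernel $R$. For $(V,R)=(V_\infty,R_\infty)$ this gives the embedding of $\mathcal V$; the distinguished element $0\in V_\infty$ goes to $1$, which is the class of $-1$ since $\mathbb C\subset M$.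
\end{proof}

Consequently, a universal sentence formulated with multiplication, $1$, $-1$, and equalities $q(a,b)=q(c,d)$ that holds in the $Q$-structures of all fields of characteristic $\neq2$ also holds in $\mathcal V$. For $M$ and $\iota$ obtained from $(V_\infty,R_\infty)$, Lemma~\ref{lem:D} provides three difference classes $y_{12},y_{13},y_{23}\in M^*/M^{*2}$ for the embedded elements $\iota a_i,\iota b_i$. By Proposition~\ref{prop:noD} they cannot all lie in the image of $\mathcal V$.

\begin{thebibliography}{9}
\bibitem{Amitsur} Amitsur, \emph{Generic splitting fields of central simple algebras}, Ann. of Math. \textbf{62} (1955).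

\bibitem{MCS} \emph{Multirings and The Chamber of Secrets: relationships between abstract theories of quadratic forms}, \url{http://www.teses.usp.br/teses/disponiveis/45/45131/tde-25042019-095149/publico/dissertacao_kaique.pdf}.
\end{thebibliography}

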